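# Splitting against ordering: a gap of at least 4 in generalized min sum set cover

## All $r$-subsets of a block of $rL$ elements

Take a block of $rL$ elements, where $r\ge 1$ and $L\ge 3$ are integers, and consider all of its $r$-element subsets. A machine works on the elements at total speed $1$, and every element needs one unit of work. A subset is "covered" once its elements have jointly received one unit of work.

Suppose first that the machine may split its work. In $L$ units of time it gives each of the $rL$ elements exactly $1/r$ units. Each $r$-subset has then received $r\cdot\frac1r=1$, so at time $L$ every subset is covered.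

Suppose now that the machine must finish each element before it starts the next one. After $t$ elements, the uncovered subsets are those that avoid all $t$ of them, so the uncovered fraction is
$$\frac{\binom{rL-t}{r}}{\binom{rL}{r}}=\prod_{i=0}^{t-1}\Bigl(1-\frac{r}{rL-i}\Bigr).$$
For $t\le r$ and large $L$ this is close to $e^{-t/L}$. At time $L$, when the splitting machine has finished with the block, the ordering machine still has roughly a fraction $1/e$ of the subsets open (provided $r\ge L$), and it can only shrink this fraction exponentially.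

Splitting gives a clean finish, ordering gives an exponential tail. A single block does not yet exploit this, because the comparison of average cover times goes the wrong way. With an ordering, the sum over $t\ge0$ of the uncovered fraction is
$$\sum_{t\ge 0}\frac{\binom{rL-t}{r}}{\binom{rL}{r}}=\frac{\binom{rL+1}{r+1}}{\binom{rL}{r}}=\frac{rL+1}{r+1}<L .$$
So the average cover time of an ordering is even smaller than $L$. The clean finish pays off only when there is something else to do afterwards. Hence we shall put many blocks one after another and give them different weights. This is the construction on which the lower bound turns. It refutes a conjecture that says that splitting never gains more than a factor $2$.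

## Two cover problems on the same sets

Let $[n]=\{1,\dots,n\}$ and let $\mathcal S=\{S_1,\dots,S_m\}$, $m\ge1$, be a collection of nonempty subsets of $[n]$. Each $S\in\mathcal S$ has an integer requirement $\kappa(S)\in\{1,\dots,|S|\}$. Sets may be repeated in $\mathcal S$; Remark 1 below shows that repetition is not needed.

**Definition (non-preemptive problem).** A solution is an ordering of all $n$ elements. The cover time $\operatorname{cov}(S)$ is the first index $j$ such that the first $j$ elements contain $\kappa(S)$ elements of $S$. The minimum of $\sum_{S}\operatorname{cov}(S)$ is $\mathrm{OPT}_{\rm np}$.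

**Definition (preemptive problem).** A solution consists of measurable functions $x_e:[0,n]\to\{0,1\}$, $e\in[n]$, with $\int_0^n x_e(t)\,dt=1$ for every $e$ and $\sum_e x_e(t)=1$ for every $t$. The cover time $\operatorname{cov}(S)$ is the earliest $t$ with $\int_0^t\sum_{e\in S}x_e(\tau)\,d\tau\ge\kappa(S)$. The optimal (infimum) value of $\sum_S\operatorname{cov}(S)$ is $\mathrm{OPT}_{\rm p}$.

An ordering is a special preemptive schedule: work on the $j$-th element during the $j$-th unit of time. The work on $S$ then reaches the integer $\kappa(S)$ for the first time when the $\kappa(S)$-th element of $S$ is finished, so the cover times agree. Hence $\mathrm{OPT}_{\rm p}\le\mathrm{OPT}_{\rm np}$.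

Here is the smallest case I know how to do by hand in which splitting helps. Let $n=4$, with sets $\{1,2\},\{1,3\},\{2,3\},\{4\}$ and all requirements $1$. An ordering is determined, up to the symmetry of $1,2,3$, by the position of $4$. The three pairs are covered when the first, first, and second elements of $\{1,2,3\}$ appear. If $4$ is in position $1,2,3,4$ the costs are
$$1+(2+2+3)=8,\qquad 2+(1+1+3)=7,\qquad 3+(1+1+2)=7,\qquad 4+(1+1+2)=8,$$
so $\mathrm{OPT}_{\rm np}=7$. Preemptively, work on $1,2,3$ for half a unit each, then on $4$, then finish the rest. The pairs are covered at times $1,\frac32,\frac32$ and $\{4\}$ at time $\frac52$, for a total of $6.5$. The three pairs alone cost $4$ both in this schedule and in an ordering that ignores $4$. The gain is that the machine is free at time $\frac32$ instead of $2$.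

Write
$$\rho=\sup\frac{\mathrm{OPT}_{\rm np}}{\mathrm{OPT}_{\rm p}}$$
over all instances $(n,\mathcal S,\kappa)$. The work "Preemptive and Non-Preemptive Generalized Min Sum Set Cover" is the source of the problem. It is known that any $\alpha$-approximate preemptive schedule can be transformed into a $6.2\alpha$-approximate non-preemptive one, so $\rho\le 6.2$. The authors conjecture that $\rho=2$. We prove the following.

**Theorem 1.** $\rho\ge4$, already for instances with $\kappa\equiv1$. The same holds for instances with $\kappa\equiv k$, for every fixed $k\ge1$. In particular the conjecture is false.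

**Theorem 2.** If $\kappa\equiv1$, then $\mathrm{OPT}_{\rm np}\le4\,\mathrm{OPT}_{\rm p}-2m$. Hence the supremum over instances with $\kappa\equiv1$ is exactly $4$, and it is not attained. (If $\kappa(S)=|S|$ for all $S$, the ratio is $1$.)

**Theorem 3.** For arbitrary requirements, $\mathrm{OPT}_{\rm np}\le C\,\mathrm{OPT}_{\rm p}$ with $C=\sqrt e+e^{0.65}+2e^{-0.65}<4.609$. So $4\le\rho<4.609$.

The exact value of $\rho$ for arbitrary requirements is not determined here.

## Weighted blocks reduce the gap to an integral

We now line up $B$ blocks, where block $b$ has weight $w_b$. In the limit of large $r$ and $L$, an ordering becomes a way to distribute time over the blocks, with exponential decay inside each block. The following function records the best that an ordering can do. For positive $w_1,\dots,w_B$ and $\tau\ge0$ put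
$$U^*(\tau)=\min\Bigl\{\sum_{b=1}^B w_be^{-\theta_b}:\ \theta_b\ge0,\ \sum_b\theta_b\le\tau\Bigr\}.$$
The minimum exists because a continuous function is minimized over a compact set, and $U^*$ is nonincreasing because the feasible set grows with $\tau$.

**Lemma 1.** Let $w_1,\dots,w_B$ be positive rational numbers. Then, already for instances with $\kappa\equiv1$,
$$\rho\ \ge\ \frac{1}{\sum_{b}b\,w_b}\int_0^\infty U^*(\tau)\,d\tau. \tag{1}$$

**Step 1: the instance.** Let $Q$ be a positive integer such that all $Qw_b$ are integers. Let $L\ge3$ and $r\ge1$ be integers. Take $B$ pairwise disjoint blocks of $rL$ elements, so $n=BrL$. For each block $b$, every $r$-element subset of the block is a set with requirement $1$, repeated $Qw_b$ times. With $N=Q\binom{rL}{r}$, block $b$ contributes $Nw_b$ sets.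

**Step 2: a cheap preemptive schedule.** We want block $b$ to be fully covered by time $bL$. In the interval $[(b-1)L,bL]$ process each of the $rL$ elements of block $b$ for exactly $1/r$ time units; this takes $rL\cdot\frac1r=L$. In $[BL,n]$ process the remaining $1-1/r$ of every element; this takes $BrL(1-\frac1r)=n-BL$, so it fits. A set of block $b$ has received $r\cdot\frac1r=1$ by time $bL$. Therefore
$$\mathrm{OPT}_{\rm p}\le NL\sum_{b=1}^B b\,w_b .$$

**Step 3: every ordering leaves many sets uncovered.** Fix an ordering and $t\le r$. Let $k_b$ of the first $t$ elements be in block $b$, so $\sum_bk_b=t$. As computed above, the uncovered fraction of block-$b$ sets is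
$$\prod_{i=0}^{k_b-1}\Bigl(1-\frac r{rL-i}\Bigr)\ \ge\ \Bigl(1-\frac1{L-1}\Bigr)^{k_b}\ \ge\ e^{-k_b/(L-2)} .$$
The first inequality holds because $i\le k_b-1<r$ gives $\frac{r}{rL-i}\le\frac{r}{rL-r}=\frac1{L-1}$. The second uses $\ln(1-y)\ge-\frac y{1-y}$ with $y=\frac1{L-1}$, for which $\frac{y}{1-y}=\frac1{L-2}$. So the number of uncovered sets after $t$ elements is at least
$$N\sum_bw_be^{-k_b/(L-2)}\ \ge\ N\,U^*\Bigl(\frac t{L-2}\Bigr),$$
because $\theta_b=k_b/(L-2)$ is feasible for $\tau=t/(L-2)$.

**Step 4: from uncovered sets to cost.** Cover times are positive integers here, so $\sum_S\operatorname{cov}(S)=\sum_{t\ge0}\#\{\text{sets uncovered after }t\text{ elements}\}$. Keeping only $0\le t\le r-1$, and using that $U^*$ is nonincreasing,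
$$\mathrm{OPT}_{\rm np}\ \ge\ N\sum_{t=0}^{r-1}U^*\Bigl(\frac t{L-2}\Bigr)\ \ge\ N(L-2)\int_0^{r/(L-2)}U^*(\tau)\,d\tau .$$
Dividing by the bound of Step 2,
$$\frac{\mathrm{OPT}_{\rm np}}{\mathrm{OPT}_{\rm p}}\ \ge\ \frac{L-2}{L}\cdot\frac{\int_0^{r/(L-2)}U^*(\tau)\,d\tau}{\sum_bb\,w_b}.$$
Let first $r\to\infty$ and then $L\to\infty$. This proves (1). $\blacksquare$

## Equal weights stop at 2

The first choice to try is $w_b=1$ for all $b$. By the inequality of arithmetic and geometric means, $\sum_be^{-\theta_b}\ge B\exp(-\frac1B\sum_b\theta_b)\ge Be^{-\tau/B}$, with equality for $\theta_b=\tau/B$. So $U^*(\tau)=Be^{-\tau/B}$, the integral is $B^2$, and (1) gives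
$$\rho\ge\frac{B^2}{B(B+1)/2}=\frac{2B}{B+1}.$$
This tends to $2$, the conjectured value, but no number of equal blocks yields more than $2$ from (1).

What is unused? With equal weights the best ordering works on all blocks at once, so no block is ever kept waiting. If the weights differ, the ordering must first work on the heavy blocks, and during that time all lighter blocks wait untouched, at full weight. That waiting cost is what takes us past $2$. For $B=2$ the effect is visible: with weights $1,\frac14$ the formula derived next gives $\int_0^\infty U^*=1+\frac34+\frac14\ln4\approx2.0966$. The bound (1) is then about $2.0966/1.5\approx1.398$, whereas two equal blocks give $4/3$.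

## The weights $b^{-2}$

From now on $w_b=b^{-2}$ and $B\ge2$, so that $Q=(B!)^2$ works in Step 1 and $\sum_bb\,w_b=H_B=\sum_{b\le B}\frac1b$.

**Step 5: computing $U^*$.** The aim is a parametrization of $U^*$ by the common level $\lambda$ down to which the heavy blocks have been reduced. For $\lambda\in(0,1]$ put
$$\tau(\lambda)=\sum_b\bigl(\ln(w_b/\lambda)\bigr)_+,\qquad U(\lambda)=\sum_b\min(w_b,\lambda),\qquad \nu(\lambda)=\#\{b:w_b>\lambda\}.$$
We claim that $U^*(\tau(\lambda))=U(\lambda)$. Let $\theta_b^*=(\ln(w_b/\lambda))_+$. This is feasible for $\tau(\lambda)$, and $w_be^{-\theta_b^*}=\min(w_b,\lambda)$, so $U^*(\tau(\lambda))\le U(\lambda)$. Conversely, let $\theta$ be feasible. By convexity, $e^{-\theta_b}\ge e^{-\theta_b^*}\bigl(1-(\theta_b-\theta_b^*)\bigr)$, so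
$$\sum_bw_be^{-\theta_b}\ \ge\ U(\lambda)-\sum_b\min(w_b,\lambda)(\theta_b-\theta_b^*)\ \ge\ U(\lambda)-\lambda\sum_b(\theta_b-\theta_b^*)\ \ge\ U(\lambda).$$
The middle inequality holds term by term: if $w_b\ge\lambda$ then $\min(w_b,\lambda)=\lambda$, and if $w_b<\lambda$ then $\theta_b^*=0$ and $\theta_b-\theta_b^*=\theta_b\ge0$. The last one holds because $\sum_b\theta_b\le\tau(\lambda)=\sum_b\theta_b^*$.

**Step 6: the integral in terms of $\lambda$.** The function $\tau(\cdot)$ is continuous on $(0,1]$, with $\tau(1)=0$ and $\tau(\lambda)\to\infty$ as $\lambda\to0$. It is strictly decreasing, because block $1$ has $w_1=1>\lambda$ for every $\lambda<1$. Except at the finitely many points $\lambda=w_b$ it is differentiable with $\tau'(\lambda)=-\nu(\lambda)/\lambda$. Substituting $\tau=\tau(\lambda)$ on each of the intervals between these points gives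
$$\int_0^\infty U^*(\tau)\,d\tau=\int_0^1\frac{U(\lambda)\,\nu(\lambda)}\lambda\,d\lambda. \tag{2}$$

**Step 7: estimating the integral.** On $(0,B^{-2})$ we have $\nu=B$ and $U=B\lambda$, so the integrand is $B^2$ and the contribution is $1$.

Let $1\le j\le B-1$ and consider the interval $((j+1)^{-2},j^{-2})$. There $w_b>\lambda$ exactly for $b\le j$, so $\nu=j$ and
$$U(\lambda)=j\lambda+\sum_{b=j+1}^Bb^{-2}\ \ge\ j\lambda+\sum_{b=j+1}^B\frac1{b(b+1)}=j\lambda+\frac1{j+1}-\frac1{B+1}.$$
The second part is the weight of the waiting blocks. The contribution of this interval to (2) is therefore at least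
$$j^2\Bigl(\frac1{j^2}-\frac1{(j+1)^2}\Bigr)+j\cdot2\ln\Bigl(1+\frac1j\Bigr)\Bigl(\frac1{j+1}-\frac1{B+1}\Bigr)\ \ge\ \frac{2j+1}{(j+1)^2}+\frac{2j}{(j+1)^2}-\frac2{B+1}.$$
Here we used $\ln(1+\frac1j)\ge\frac1{j+1}$ for the positive term and $\ln(1+\frac1j)\le\frac1j$ for the negative one. Each of the two fractions is about $2/j$, one from the heavy blocks and one from the waiting ones, while block $j$ contributes only $1/j$ to $H_B$. This is where $4=2+2$ comes from.

Now sum over $j$. The terms $-\frac2{B+1}$ add up to $-\frac{2(B-1)}{B+1}\ge-2$. With $i=j+1$ we have $\frac{4j+1}{(j+1)^2}=\frac{4i-3}{i^2}$. Hence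
$$\int_0^\infty U^*\,d\tau\ \ge\ 1-2+\sum_{i=2}^B\frac{4i-3}{i^2}\ \ge\ -1+4(H_B-1)-3\Bigl(\frac{\pi^2}6-1\Bigr)\ \ge\ 4H_B-7,$$
since the constant is $-1-4+3-\frac{\pi^2}2\approx-6.93$.

**Step 8: conclusion for $\kappa\equiv1$.** By (1), $\rho\ge4-\frac7{H_B}$ for every $B\ge2$, with instances in which all requirements are $1$. As $B\to\infty$, $H_B\to\infty$, so $\rho\ge4$. To go beyond $2$, nineteen blocks suffice: $H_{19}\approx3.548$, so $4-7/H_{19}>2$.

The reason for the exponent $2$ is visible in Step 7. The denominator $\sum_bb\,w_b$ and the integral both grow like $\ln B$, and the end effects stay bounded (by $7$), so they disappear after division.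

**Step 9: requirements $\kappa\equiv k$.** We want to spoil nothing while raising all requirements. Add a set $F$ of $k-1$ new elements, replace each set $S$ by $S\cup F$, and set all requirements to $k$. Preemptively, process $F$ during $[0,k-1]$ and then run the schedule of Step 2 with a delay of $k-1$. This gives
$$\mathrm{OPT}_{\rm p}\le N\sum_bw_b(bL+k-1).$$
In any ordering, covering $S\cup F$ requires at least one element of $S$, since $|F|=k-1$. Among the first $t\le r$ elements, the numbers $k_b$ from the blocks now satisfy $\sum_bk_b\le t$, which the definition of $U^*$ permits. So the lower bound of Step 4 on $\mathrm{OPT}_{\rm np}$ is unchanged. After $r\to\infty$ and division by $L$, the term $k-1$ becomes negligible as $L\to\infty$, and (1) follows again, now for $\kappa\equiv k$. With Step 7, Theorem 1 is proved. $\blacksquare$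

**Remark 1 (distinct sets).** The bound $\rho\ge4$ also holds without repeated sets. Let $W_b=Qw_b$ and let $W\ge1$ be an integer. Replace the $W_b$ copies of each set $S$ of block $b$ by the sets $S\cup\{z_{b,i}\}$, $i=1,\dots,WW_b$, where the $z_{b,i}$ are new elements (shared by all $S$ of block $b$). These sets are distinct. Preemptively, keep the schedule on $[0,BL]$ and do everything else afterwards; then $\mathrm{OPT}_{\rm p}\le WNLH_B$. An element $z_{b,i}$ lies in only $\binom{rL}r$ sets. So after $t\le r$ elements of an ordering, at least $WN\,U^*(\frac t{L-2})-r\binom{rL}r$ sets are uncovered. Summing over $0\le t\le r-1$, the total correction is $r^2\binom{rL}r$, independent of $W$. For fixed $r,L,B$ it becomes negligible against $WN$ as $W\to\infty$. Then let $r\to\infty$, $L\to\infty$, $B\to\infty$ as before.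

## Greedy orderings when every requirement is 1

We turn to Theorem 2. Let $\kappa\equiv1$, fix any preemptive schedule $x$, and let $c(S)$ be its cover times. Since the total work done by time $t$ is $t$, we have $c(S)\ge1$. We compare $x$ with the greedy ordering, which always picks an element contained in the largest number of uncovered sets.

**Step 1: the cost of greedy as the area under a price curve.** Let $R_i$ be the number of uncovered sets before step $i$ and, while $R_i>0$, let $N_i$ be the number covered in step $i$. Sets are nonempty, so $N_i\ge1$. Put $p_i=R_i/N_i$, the price per set covered in step $i$. A set with cover time $j$ is counted in $R_1,\dots,R_j$, so greedy costs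
$$\sum_iR_i=\sum_iN_ip_i=\int_0^mp(y)\,dy,\qquad p(y)=p_i\ \text{ for }\ y\in(R_{i+1},R_i].$$

**Step 2: while greedy is expensive, the preemptive schedule has many open sets.** For $h\ge0$ let $D(h)=\#\{S:c(S)>h\}$. We show that
$$D(h)\ \ge\ R_i-N_ih\qquad(0\le h\le n). \tag{3}$$
Among the $R_i$ sets uncovered by greedy before step $i$, let $a$ be the number with $c(S)\le h$. Each of these has $\int_0^h\sum_{e\in S}x_e(t)\,dt\ge1$. Before step $i$, every element lies in at most $N_i$ uncovered sets, by the greedy choice (elements already picked lie in none). Adding the $a$ inequalities, every $e$ is counted at most $N_i$ times, so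
$$a\le\int_0^h\sum_eN_ix_e(t)\,dt=N_ih .$$
The other $R_i-a$ sets have $c(S)>h$, which is (3). Since $D(n)=0$, (3) with $h=n$ also shows $p_i\le n$.

**Step 3: the price curve fits under a stretched copy of the sorted cover times.** For $y\in(0,m]$ let $C^*(y)=\inf\{h\ge0:D(h)<y\}$. For $y\in(j-1,j]$ the condition $D(h)<y$ means $D(h)\le j-1$, so $C^*(y)$ is the $j$-th largest cover time. Hence $\int_0^mC^*(y)\,dy=\sum_Sc(S)$, and $C^*\ge1$. Let $y\in(R_{i+1},R_i]$ and $0\le h<p_i/2$. By (3),
$$D(h)\ge R_i-N_ih>R_i-\tfrac12N_ip_i=\tfrac12R_i\ge\tfrac y2 .$$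
So no $h<p_i/2$ satisfies $D(h)<y/2$, and therefore $C^*(y/2)\ge p(y)/2$.

**Step 4: integration.** We obtain
$$\mathrm{OPT}_{\rm np}\le\int_0^mp(y)\,dy\le2\int_0^mC^*(y/2)\,dy=4\int_0^{m/2}C^*(z)\,dz .$$
Since $C^*\ge1$ on $(m/2,m]$, the right side is at most $4\bigl(\sum_Sc(S)-\frac m2\bigr)=4\sum_Sc(S)-2m$. The infimum over $x$ gives $\mathrm{OPT}_{\rm np}\le4\,\mathrm{OPT}_{\rm p}-2m$. So every ratio with $\kappa\equiv1$ is at most $4-2m/\mathrm{OPT}_{\rm p}<4$. Together with Theorem 1, the supremum is exactly $4$ and is not attained.

**Step 5: the case $\kappa(S)=|S|$.** Let $c_1\le c_2\le\cdots\le c_m$ be the sorted preemptive cover times, of $S_1,S_2,\dots$. Schedule $S_1$, then $S_2\setminus S_1$, then $S_3\setminus(S_1\cup S_2)$, and so on. In the preemptive schedule, all elements of $S_1\cup\dots\cup S_i$ are completed by time $c_i$, since a set with requirement $|S|$ is covered only when each of its elements has received its full unit. The total work by time $c_i$ is $c_i$, so $|S_1\cup\dots\cup S_i|\le c_i$. In the ordering, $S_i$ is covered by index $|S_1\cup\dots\cup S_i|\le c_i$.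 So $\mathrm{OPT}_{\rm np}\le\mathrm{OPT}_{\rm p}$, and the ratio is $1$. $\blacksquare$

## Random orderings that remember past work

For Theorem 3 we round a preemptive schedule $x$ at random. Let $X_e(u)=\int_0^ux_e$ for $0\le u\le n$ and $X_e(u)=1$ for $u>n$. Then $X_e$ is continuous and nondecreasing, $X_e(u)\le\min(1,u)$, and $\sum_eX_e(u)\le u$.

The first idea is to let each element choose independently a random time $Y_e$ with distribution function $X_e$, and to order by $Y_e$. This fails, and the block shows where. Take $n=rL$ elements with $r,L\ge2$, and one set $S$ of $r$ of them with requirement $1$. Let the schedule give every element $1/r$ on $[0,L]$, and then complete the elements one after another, those of $S$ last. The cover time of $S$ in the schedule is at most $L$. With probability $(1-\frac1r)^r\ge\frac14$, no element of $S$ chooses a time at most $L$. Then all $rL-r$ other elements precede $S$, and $S$ is covered at index $r(L-1)+1$. The expected cover time is at least $\frac14(r(L-1)+1)$, which is not bounded by a constant times $L$ as $r\to\infty$. The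 trouble is that after time $c=\operatorname{cov}(S)$ the schedule owes nothing to $S$, so a set that missed its chance may wait arbitrarily long.

The remedy is to make an element appear at time $u$ at a rate given by its average past work $X_e(u)/u$. The rates still sum to at most $1$, and now a set that has been covered once keeps receiving rate at least $\kappa/u$ forever. We also slow time down by a factor $2$. Define
$$Z_e(s)=2\int_0^{s/2}\frac{X_e(u)}u\,du,\qquad\text{so that}\qquad\sum_eZ_e(s)\le s .$$
The integral is finite since $X_e(u)\le u$. The function $Z_e$ is continuous and nondecreasing, and $Z_e(s)\to\infty$ because $X_e(u)=1$ for $u>n$. Let $\alpha_e$ be independent and uniform on $(0,1)$, and let $Y_e=\inf\{s:Z_e(s)\ge\alpha_e\}$, which is finite. Then $P(Y_e\le s)=P(\alpha_e\le Z_e(s))=\min(1,Z_e(s))$ is continuous in $s$. The $Y_e$ are independent, so almost surely there are no ties. Order the elements by increasing $Y_e$, and write $\operatorname{cov}'$ for cover times in this random order.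

We show that every set $S$ with requirement $\kappa$ and preemptive cover time $c$ satisfies
$$E[\operatorname{cov}'(S)]\le C\,c. \tag{4}$$
Summing over $S$, $\mathrm{OPT}_{\rm np}\le E\sum_S\operatorname{cov}'(S)\le C\sum_Sc(S)$, and the infimum over $x$ gives Theorem 3.

**Step 1: reduction to the tail of one random time.** Let $T$ be the $\kappa$-th smallest of the $Y_e$, $e\in S$. At time $T$ the set $S$ becomes covered, so almost surely $\operatorname{cov}'(S)=\kappa+\#\{e\notin S:Y_e<T\}$. The variable $T$ is independent of the $Y_e$ with $e\notin S$. Put $X_S=\sum_{e\in S}X_e$ and $Z_S=\sum_{e\in S}Z_e$. Then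
$$E[\operatorname{cov}'(S)\mid T]\le\kappa+\sum_{e\notin S}Z_e(T)\le\kappa+\Phi(T),\qquad\Phi(s):=s-Z_S(s).$$
We have $\Phi(0)=0$ and $\Phi'(s)=1-\frac2sX_S(s/2)$ for $s>0$. Since $0\le X_S(s/2)\le s/2$, this derivative lies in $[0,1]$. If $s\ge2c$, then $X_S(s/2)\ge X_S(c)\ge\kappa$, so $\Phi'(s)\le1-\frac{2\kappa}s$. This last quantity is nonnegative for $s\ge 2c$, because $\kappa\le X_S(c)\le c$. By Tonelli's theorem, $E[\Phi(T)]=\int_0^\infty P(T>s)\Phi'(s)\,ds$. Splitting at $2c$,
$$E[\operatorname{cov}'(S)]\le\kappa+2c+\int_{2c}^\infty P(T>s)\Bigl(1-\frac{2\kappa}s\Bigr)ds .$$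
Substitute $s=2ce^{\beta/2}$. Then $ds=ce^{\beta/2}\,d\beta$ and $\frac{2\kappa}s\,ds=\kappa\,d\beta$. Suppose that $P(T>2ce^{\beta/2})\le q(\beta)$ for all $\beta\ge0$, where $\int_0^\infty q\,d\beta\ge1$ and $\int_0^\infty q(\beta)e^{\beta/2}\,d\beta<\infty$. As the weight $ce^{\beta/2}-\kappa$ is nonnegative,
$$E[\operatorname{cov}'(S)]\le\kappa+2c+c\int_0^\infty q(\beta)e^{\beta/2}\,d\beta-\kappa\int_0^\infty q\,d\beta\ \le\ c\Bigl(2+\int_0^\infty q(\beta)e^{\beta/2}\,d\beta\Bigr). \tag{5}$$

**Remark 2 (requirement 1).** If $\kappa(S)=1$, then $T$ is the smallest $Y_e$ in $S$, and $P(T>s)=\prod_{e\in S}(1-\min(1,Z_e(s)))\le e^{-Z_S(s)}$. Moreover $Z_S(2ce^{\beta/2})\ge2\int_c^{ce^{\beta/2}}X_S(u)\frac{du}u\ge\beta X_S(c)\ge\beta$. So $q(\beta)=e^{-\beta}$ is allowed for all $\beta\ge0$. Its integral is $1$, and (5) gives $E[\operatorname{cov}'(S)]\le c\,(2+\int_0^\infty e^{-\beta/2}d\beta)=4c$. So a single random ordering achieves factor $4$ simultaneously for every set of requirement $1$, and, by (4), factor $C$ for every other set. The factor $2$ in $Z_e$ is the best choice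 in this argument. With $Z_e(s)=\sigma\int_0^{s/\sigma}X_e(u)\frac{du}u$ and $\sigma>1$, the substitution $s=\sigma ce^{\beta/\sigma}$ leads in the same way to $\sigma+\int_0^\infty e^{-\beta+\beta/\sigma}d\beta=\sigma+\frac\sigma{\sigma-1}=\frac{\sigma^2}{\sigma-1}$, which is smallest at $\sigma=2$.

For $\kappa>1$, the choice $q=e^{-\beta}$ cannot be justified for small $\beta$ by the comparison below, because $P(\mathrm{Poi}(k)\le k-1)$ tends to $\frac12>e^{-1}$ as $k\to\infty$. We need a tail bound that covers all $\kappa$.

## Comparison with Poisson variables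

**Step 2: the tail bound.** We show that for $\beta\ge1$
$$P(T>2ce^{\beta/2})\le\sup_{k\ge1}f_k(\beta),\qquad f_k(\beta):=P(\mathrm{Poi}(\beta k)\le k-1). \tag{6}$$
Let $s=2ce^{\beta/2}$. For each $e\in S$,
$$Z_e(s)\ge2\int_c^{ce^{\beta/2}}X_e(u)\frac{du}u\ge2X_e(c)\cdot\frac\beta2=\beta X_e(c).$$
Let $A=\{e\in S:\beta X_e(c)\ge1\}$. For $e\in A$ we have $Z_e(s)\ge1>\alpha_e$, so $Y_e\le s$. If $|A|\ge\kappa$, then $T\le s$ and there is nothing to prove. Otherwise let $k=\kappa-|A|\ge1$. Since $X_S(c)\ge\kappa$ and $X_e(c)\le1$, $\sum_{e\in S\setminus A}X_e(c)\ge k$. The event $T>s$ means that at most $\kappa-1$ elements of $S$ have $Y_e\le s$, hence at most $k-1$ elements of $S\setminus A$. These elements are independent, and each has $P(Y_e\le s)=\min(1,Z_e(s))\ge\beta X_e(c)$, where $\beta X_e(c)<1$. Lowering the success probabilities can only increase the probability of at most $k-1$ successes. So $P(T>s)\le P(\mathcal N\le k-1)$, where $\mathcal N$ is a sum of independent Bernoulli variables with probabilities $\beta X_e(c)$, $e\in S\setminus A$, and mean $\mu\ge\beta k\ge k$.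

It remains to pass from $\mathcal N$ to a Poisson variable. This follows from a theorem of Hoeffding (Ann. Math. Statist. 27 (1956), 713–721, Theorem 4): for independent Bernoulli variables $\xi_1,\dots,\xi_M$ with total mean $\mu$ and an integer $j$ with $0\le j\le\mu-1$, $P(\sum\xi_i\le j)\le P(\mathrm{Bin}(M,\mu/M)\le j)$. One appends variables with success probability zero and lets $M\to\infty$. Here is a direct proof of the part that we need.

**Lemma 2.** Let $W$ be a sum of finitely many independent Bernoulli variables and let $j$ be an integer with $j\le E[W]$. Then $P(W=j)\ge P(W=j-1)$.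

**Proof.** If $j\le0$, then $P(W=j-1)=0$. So let $j\ge1$; we use induction on the number of variables. With no variables, $E[W]=0$ and $j\le 0$, which is done. In general let $W=\sum_i\xi_i$ with success probabilities $p_i$, let $W^{(i)}=W-\xi_i$, and write $w=E[W]=\sum_ip_i$. On the one hand,
$$jP(W=j)=E[W\mathbf 1_{W=j}]=\sum_iP(\xi_i=1,W=j)=\sum_ip_iP(W^{(i)}=j-1).$$
On the other hand, $P(W=j-1)=p_iP(W^{(i)}=j-2)+(1-p_i)P(W^{(i)}=j-1)$ for every $i$. Multiplying by $p_i$ and summing,
$$wP(W=j-1)=\sum_ip_iP(W^{(i)}=j-1)+\sum_ip_i^2\bigl(P(W^{(i)}=j-2)-P(W^{(i)}=j-1)\bigr).$$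
Subtracting,
$$jP(W=j)-wP(W=j-1)=\sum_ip_i^2\bigl(P(W^{(i)}=j-1)-P(W^{(i)}=j-2)\bigr).$$
Since $E[W^{(i)}]=w-p_i\ge j-1$, the induction hypothesis applied to $W^{(i)}$ and $j-1$ shows that every term on the right is nonnegative. Hence $jP(W=j)\ge wP(W=j-1)\ge jP(W=j-1)$. $\blacksquare$

**Lemma 3.** Let $\mathcal N$ be a sum of finitely many independent Bernoulli variables with mean $\mu\ge k$, where $k\ge1$ is an integer. Then $P(\mathcal N\le k-1)\le P(\mathrm{Poi}(\mu)\le k-1)$.

**Proof.** We split Bernoulli variables into halves and watch the probability grow. Let $j=k-1$ and write $\mathcal N=W+\xi$, where $\xi$ is one of the variables, with success probability $p$. Replace $\xi$ by two independent Bernoulli variables with success probability $p/2$; the mean stays $\mu$. Before the replacement,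
$$P(\mathcal N\le j)=P(W\le j-1)+(1-p)P(W=j).$$
After it, the probability is
$$P(W\le j-2)+\Bigl(1-\frac{p^2}4\Bigr)P(W=j-1)+\Bigl(1-\frac p2\Bigr)^2P(W=j).$$
The increase is $\frac{p^2}4\bigl(P(W=j)-P(W=j-1)\bigr)$. It is nonnegative by Lemma 2, because $E[W]=\mu-p\ge k-1=j$. Carry out this replacement for all variables, and repeat for $\ell$ rounds. Each original variable with probability $p_i$ becomes an independent $\mathrm{Bin}(2^\ell,p_i/2^\ell)$ variable, and the probability of a total at most $j$ has not decreased. As $\ell\to\infty$, these binomials converge in distribution to independent $\mathrm{Poi}(p_i)$ variables, whose sum is $\mathrm{Poi}(\mu)$. $\blacksquare$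

Finally, $P(\mathrm{Poi}(\mu)\le k-1)$ decreases in $\mu$, and $\mu\ge\beta k$. So $P(T>s)\le P(\mathrm{Poi}(\beta k)\le k-1)=f_k(\beta)$, which proves (6).

## Bounds on $P(\mathrm{Poi}(\beta k)\le k-1)$ for all $k$

**Step 3a: $f_k(\beta)\le\frac12$ for $\beta\ge1$.** Since $f_k$ is decreasing in $\beta$, take $\beta=1$ and let $p_j=e^{-k}k^j/j!$. The idea is to reflect the lower tail into the upper one. For $0\le i\le k-1$, the quotient $(k+i)!/(k-1-i)!$ is the product of the integers from $k-i$ to $k+i$, which is $k\prod_{j=1}^i(k^2-j^2)$. Hence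
$$\frac{p_{k+i}}{p_{k-1-i}}=\frac{k^{2i+1}}{k\prod_{j=1}^i(k^2-j^2)}\ge1 .$$
Summing over $i$, $P(\mathrm{Poi}(k)\le k-1)\le P(\mathrm{Poi}(k)\ge k)$. These probabilities add up to $1$, so the first is at most $\frac12$.

**Step 3b: $f_k(\beta)\le e^{-\beta}$ for all $k\ge1$ and $\beta\ge1.3$.** For $k=1$, $f_1(\beta)=e^{-\beta}$. Let $k\ge2$. We first reduce to the single value $\beta=1.3$. In a Poisson process of rate $1$, the time $G_k$ of the $k$-th arrival has the Gamma density $\varphi(x)=x^{k-1}e^{-x}/(k-1)!$, and $f_k(\beta)=P(G_k>\beta k)$. Let $\bar F(x)=P(G_k>x)$. For $x>0$,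
$$\frac{\bar F(x)}{\varphi(x)}=\int_0^\infty\frac{\varphi(x+u)}{\varphi(x)}\,du=\int_0^\infty\Bigl(1+\frac ux\Bigr)^{k-1}e^{-u}\,du$$
is decreasing in $x$. So $(\ln\bar F)'=-\varphi/\bar F$ is decreasing, and $\ln\bar F$ is concave on $[0,\infty)$. Therefore $g(\beta)=\ln f_k(\beta)+\beta$ is concave on $[0,\infty)$, and $g(0)=0$. For $\beta\ge1.3$, concavity gives $g(1.3)\ge\frac{1.3}\beta g(\beta)+(1-\frac{1.3}\beta)g(0)$, that is, $g(\beta)\le\frac\beta{1.3}g(1.3)$. So it is enough that $g(1.3)\le0$, that is, $f_k(1.3)\le e^{-1.3}=0.2725\ldots$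

For $2\le k\le6$ we evaluate $f_k(1.3)=e^{-1.3k}\sum_{j=0}^{k-1}(1.3k)^j/j!$; for instance $f_2(1.3)=3.6\,e^{-2.6}$.

| $k$ | 2 | 3 | 4 | 5 | 6 |
|---|---|---|---|---|---|
| $f_k(1.3)\approx$ | 0.2674 | 0.2531 | 0.2381 | 0.2237 | 0.2103 |

All of these are below $0.2725$.

For $k\ge7$ we bound the lower tail by a geometric series. For $j\le k-1$, consecutive Poisson$(\beta k)$ probabilities satisfy $P(j-1)/P(j)=j/(\beta k)\le(k-1)/(\beta k)$. So $f_k(\beta)\le P(k-1)\bigl(1-\frac{k-1}{\beta k}\bigr)^{-1}$, that is,
$$f_k(\beta)\le e^{-\beta k}\frac{(\beta k)^{k-1}}{(k-1)!}\cdot\frac{\beta k}{\beta k-k+1}=\frac{e^{-\beta k}(\beta k)^k\,k}{k!\,\bigl(1+(\beta-1)k\bigr)}\le\frac{(\beta e^{1-\beta})^k\sqrt k}{\sqrt{2\pi}\,\bigl(1+(\beta-1)k\bigr)},$$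
where the last step uses $k!\ge\sqrt{2\pi k}\,(k/e)^k$. At $\beta=1.3$, $\beta e^{1-\beta}<0.9631<1$. The function $\sqrt k/(1+0.3k)$ has a derivative with the sign of $1-0.3k$, so it is decreasing for $k\ge10/3$. Hence the bound is decreasing for $k\ge4$. At $k=7$ we have $0.9631^7<0.7687$ and $\sqrt7/(3.1\sqrt{2\pi})<0.3406$, so the bound is less than $0.263<0.2725$. This completes Step 3b.

**Step 4: the constant.** By (6) and Steps 3a and 3b we may take
$$q(\beta)=1\ \text{ on }[0,1),\qquad q(\beta)=\tfrac12\ \text{ on }[1,1.3),\qquad q(\beta)=e^{-\beta}\ \text{ on }[1.3,\infty).$$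
Then $\int_0^\infty q\,d\beta=1+0.15+e^{-1.3}\ge1$, so (5) applies. The three pieces of $\int_0^\infty q(\beta)e^{\beta/2}\,d\beta$ are $2(\sqrt e-1)$, $e^{0.65}-e^{0.5}$, and $\int_{1.3}^\infty e^{-\beta/2}\,d\beta=2e^{-0.65}$. Hence (4) holds with
$$C=2+2(\sqrt e-1)+(e^{0.65}-e^{0.5})+2e^{-0.65}=\sqrt e+e^{0.65}+2e^{-0.65}\approx1.6487+1.9155+1.0441<4.609 .$$
This gives $\mathrm{OPT}_{\rm np}\le C\,\mathrm{OPT}_{\rm p}$, and with Theorem 1, $4\le\rho<4.609$. $\blacksquare$
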